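# Subspaces of $c_0$ whose duals embed in $L^1$ are quotients of $c_0$

## Quotients of $c_0$ seen from inside $c_0$

Write $L^1=L^1([0,1])$ and $c_0=c_0(\mathbb N)$. Scalars are real or complex, "subspace" means closed linear subspace, and "operator" means bounded linear operator.

**Theorem 1.** Let $X$ be a subspace of $c_0$. Suppose that for some $d\ge 1$ there is an operator $T:X^*\to L^1$ with
$$\tfrac1d\|x^*\|\le\|Tx^*\|\le\|x^*\|\qquad(x^*\in X^*).$$
Then for every $\varepsilon>0$ there are a subspace $K\subset c_0$ and an isomorphism $U$ of $X$ onto $c_0/K$ with $\|U\|\,\|U^{-1}\|\le(1+\varepsilon)d$.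

This answers the following question, posed in "On subspaces of $L^1$ which embed into $\ell_1$": if $X$ is a subspace of $c_0$ and $X^*$ is isomorphic to a subspace of $L^1$, is $X$ isomorphic to a quotient of $c_0$? The answer is yes. If $J:X^*\to L^1$ is an isomorphism onto a subspace, then $T=J/\|J\|$ satisfies the hypothesis with $d=\|J\|\,\|J^{-1}\|$. No approximation property of $X$ is assumed.

One half of the picture is easy. If $X$ is a quotient $c_0/K$, then $X^*$ is $K^\perp\subset c_0^*=\ell_1$, and $\ell_1$ sits isometrically in $L^1$: send the unit vectors to disjointly supported functions of norm $1$. So embedding $X^*$ in $L^1$ is necessary. Theorem 1 says that inside $c_0$ it is also sufficient. Two things must be gained along the way. The space $L^1$ is much larger than $\ell_1$, so we must find an embedding into $\ell_1$. And this embedding must be weak\*-continuous, because it has to be the adjoint of an operator $c_0\to X$.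

Two pieces of vocabulary.

**Definition.** Spaces $Y,Z$ are *$\lambda$-isomorphic* ($\lambda\ge1$) if there is an onto isomorphism $U:Y\to Z$ with $\|U\|\|U^{-1}\|\le\lambda$. A space $Y$ *embeds in $L^1$ with distortion $\le d$* ($d\ge 1$) if there is $T:Y\to L^1$ with $\frac1d\|y\|\le\|Ty\|\le\|y\|$ for all $y$.

For example, $\|x\|_2\le\|x\|_1\le\sqrt n\,\|x\|_2$ on $n$-dimensional space, so $x\mapsto n^{-1/2}x$, read as a map $\ell_2^n\to\ell_1^n\subset L^1$, has distortion $\le\sqrt n$. A better embedding exists: if $g_1,\dots,g_n$ are independent standard Gaussian variables on $[0,1]$, then $\|\sum a_ig_i\|_1=\|a\|_2\|g_1\|_1$, and so $a\mapsto\sum a_ig_i/\|g_1\|_1$ has distortion $1$. (In the complex case use complex Gaussians.)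

Theorem 1 will follow from a factorization theorem in which $T$ is any operator, not only an embedding.

**Theorem 2 (factorization).** Let $X$ be a subspace of $c_0$, let $T:X^*\to L^1$ be bounded, and let $\varepsilon>0$. Then there are operators $S:c_0\to X$ and $V:\ell_1\to L^1$ with $\|S\|\le(1+\varepsilon)\|T\|$, $\|V\|\le1$, and
$$T=V\,S^*.$$

The last theorem says that the constant in Theorem 1 is sharp and gives the converse.

**Theorem 3.**

1. For a subspace $X\subset c_0$ define the following quantities in $[1,\infty]$: $q(X)$ is the infimum of $\lambda$ such that $X$ is $\lambda$-isomorphic to a quotient of $c_0$; $\ell(X)$ is the infimum of the distortions of embeddings $X^*\to L^1$; $f(X)$ is the supremum, over finite-dimensional $G\subset X^*$, of the infimum of the distortions of embeddings $G\to L^1$. Then $q(X)=\ell(X)=f(X)$.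
2. A Banach space $X$ is isomorphic to a quotient of $c_0$ if and only if $X$ is isomorphic to a subspace of $c_0$ and $X^*$ is isomorphic to a subspace of $L^1$.
3. A Banach space $X$ is $(1+\varepsilon)$-isomorphic to a quotient of $c_0$ for every $\varepsilon>0$ if and only if it is $(1+\varepsilon)$-isomorphic to a subspace of $c_0$ for every $\varepsilon>0$ and $X^*$ is isometric to a subspace of $L^1$.

Neither condition in (2) can be dropped; the last section gives the two examples.

## Coordinate functionals, dyadic averages, local reflexivity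

**Coordinate functionals.** Let $X\subset c_0$, and let $\varphi_i\in X^*$ be the restriction to $X$ of the $i$-th coordinate functional. Three facts:
$$\|\varphi_i\|\le1,\qquad \|x\|=\sup_i|\varphi_i(x)|,\qquad \varphi_i(x)\to0\quad(x\in X). \tag{1}$$
Moreover $\operatorname{span}\{\varphi_i\}$ is norm dense in $X^*$: by Hahn–Banach the restriction map $\ell_1=c_0^*\to X^*$ is onto, and finitely supported vectors are dense in $\ell_1$. In particular $X^*$ is separable.

The $\varphi_i$ may be linearly dependent. If $X=\{x\in c_0:x_1+x_2+x_3=0\}$, then $\varphi_3=-\varphi_1-\varphi_2$. So one cannot prescribe an operator on $X^*$ by choosing its values on the $\varphi_i$ freely.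

**Compact sets in $c_0$ have uniform tails.** If $C\subset X$ is relatively compact, then $\sup_{x\in C}|\varphi_i(x)|\to0$ as $i\to\infty$. Indeed, given $\eta>0$, cover $C$ by balls of radius $\eta$ with centers $x^1,\dots,x^r\in X$. For large $i$ all $|\varphi_i(x^s)|\le\eta$, so $|\varphi_i(x)|\le2\eta$ on $C$.

**Dyadic averages.** Let $E_k:L^1\to L^1$ be the conditional expectation onto the functions constant on dyadic intervals of length $2^{-k}$, and let $M_k$ be its range. Then $M_k$ is isometric to $\ell_1^{2^k}$ (the norm of $\sum_Ic_I1_I$ is $\sum_I2^{-k}|c_I|$), so $M_k^*$ is isometric to $\ell_\infty^{2^k}$. Also $M_1\subset M_2\subset\cdots$, $\|E_k\|=1$, and $E_kh\to h$ in $L^1$ for every $h$.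

**Adjoints.** If $H$ is finite-dimensional and $Q:H^*\to X$, then $Q^*:X^*\to H^{**}=H$ is weak\*-continuous. Not every operator $X^*\to H$ is weak\*-continuous. For $X=c_0$, the operator $T:\ell_1\to L^1$ with $Te_i=1$ (the constant function) for all $i$ has one-dimensional range, but $e_i\to0$ weak\* while $Te_i\not\to0$. So $T$ is not an adjoint.

**Principle of local reflexivity** (Lindenstrauss–Rosenthal 1969; Johnson–Rosenthal–Zippin 1971). Let $F\subset X^{**}$ and $G\subset X^*$ be finite-dimensional and $\eta>0$. Then there is $W:F\to X$ with $\|W\|\le1+\eta$ and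
$$g(Wv)=v(g)\qquad(v\in F,\ g\in G).$$
For example, let $X=c_0$, $X^{**}=\ell_\infty$, let $F$ be spanned by $v=(1,1,1,\dots)$ and $G$ by $e_1,\dots,e_p\in\ell_1$. Then $Wv=(1,\dots,1,0,0,\dots)$ with $p$ ones does it, with $\|W\|=1$.

## Gluing pieces that are summable on the coordinate functionals

To prove Theorem 2 we may assume $\|T\|=1$ (if $T=0$ take $S=0$, $V=0$; otherwise rescale). The next lemma says what has to be built. Note that the bound is required only on the $\varphi_i$.

**Lemma 1.** Let $m_1\le m_2\le\cdots$, $H_j=M_{m_j}$, and let $Q_j:H_j^*\to X$ be operators with adjoints $R_j=Q_j^*:X^*\to H_j$. Suppose that for every $i$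
$$\sum_j\|R_j\varphi_i\|\le C\qquad\text{and}\qquad\sum_jR_j\varphi_i=T\varphi_i. \tag{2}$$
Then there are $S:c_0\to X$ and $V:\ell_1\to L^1$ with $\|S\|\le C$, $\|V\|\le1$ and $T=VS^*$.

*Proof.* Let $Z=\big(\sum_jH_j^*\big)_{c_0}$, the space of sequences $u=(u_j)$ with $u_j\in H_j^*$ and $\|u_j\|\to0$, normed by $\sup_j\|u_j\|$. Each $H_j^*$ is isometric to a finite-dimensional $\ell_\infty$-space. Writing the coordinates one block after another identifies $Z$ isometrically with $c_0$, and its dual $Z^*=\big(\sum_jH_j\big)_{\ell_1}$ with $\ell_1$. So it suffices to find $S:Z\to X$ and $V:Z^*\to L^1$.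

For finitely supported $u$ put $Su=\sum_jQ_ju_j\in X$. For every $i$,
$$|\varphi_i(Su)|=\Big|\sum_j\langle R_j\varphi_i,u_j\rangle\Big|\le\sup_j\|u_j\|\sum_j\|R_j\varphi_i\|\le C\|u\|.$$
By (1), $\|Su\|=\sup_i|\varphi_i(Su)|\le C\|u\|$. Finitely supported vectors are dense in $Z$, so $S$ extends to $Z\to X$ with $\|S\|\le C$. For $x^*\in X^*$ and finitely supported $u$, $\langle S^*x^*,u\rangle=\sum_jx^*(Q_ju_j)=\sum_j\langle R_jx^*,u_j\rangle$. Hence $S^*x^*=(R_jx^*)_j$.

Put $V(h_j)=\sum_jh_j$. Since $\|\sum h_j\|\le\sum\|h_j\|$, $V$ is well defined on $Z^*$ and $\|V\|\le1$. By (2), $VS^*\varphi_i=\sum_jR_j\varphi_i=T\varphi_i$. The bounded operators $VS^*$ and $T$ agree on the $\varphi_i$, whose span is dense, so $VS^*=T$. $\square$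

### Two easy cases

**The space $X=c_0$.** Theorem 2 is trivial: take $S$ the identity of $c_0$ and $V=T$ (with $\|T\|=1$).

**Finite-dimensional $X$.** Here $X$ is reflexive, so every operator $X^*\to M_k$ is an adjoint. Since $E_kT\to T$ pointwise, the $E_kT$ are uniformly bounded, and $B_{X^*}$ is compact, $\|E_kT-T\|\to0$. Choose $k_1<k_2<\cdots$ with $\|E_{k_j}T-T\|\le\delta2^{-j}$, and set $R_1=E_{k_1}T$, $R_j=E_{k_j}T-E_{k_{j-1}}T$ for $j\ge2$. Then $\sum_jR_j\varphi_i=T\varphi_i$ and
$$\sum_j\|R_j\varphi_i\|\le1+\sum_{j\ge2}\delta(2^{-j}+2^{-(j-1)})=1+\tfrac32\delta .$$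
Lemma 1 gives Theorem 2 for this $X$.

**A hexagon.** Take real scalars and $X=\{x\in\ell_\infty^3:x_1+x_2+x_3=0\}$. In the coordinates $(x_1,x_2)$ its norm is $\max(|x_1|,|x_2|,|x_1+x_2|)$, and the unit ball is the hexagon with vertices $\pm(1,0),\pm(0,1),\pm(1,-1)$. So the functional $ax_1+bx_2$ has norm $\max(|a|,|b|,|a-b|)$. The three numbers $a,\,-b,\,b-a$ add up to $0$, so the largest absolute value is half the sum of the absolute values:
$$\|(a,b)\|_{X^*}=\tfrac12\big(|a|+|b|+|a-b|\big).$$
Thus $(a,b)\mapsto\frac12(a,b,a-b)$ embeds $X^*$ isometrically in $\ell_1^3$. It is the adjoint of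
$$S:\ell_\infty^3\to X,\qquad Su=\big(\tfrac12(u_1+u_3),\ \tfrac12(u_2-u_3),\ -\tfrac12(u_1+u_2)\big),$$
and $S$ induces an isometry of $\ell_\infty^3/\ker S$ onto $X$.

## Why the dyadic differences of $T$ cannot be glued directly

The finite-dimensional proof suggests, for general $X$, the pieces $R_j=(E_{k_j}-E_{k_{j-1}})T$, with $R_1=E_{k_1}T$. The sum is right on each $\varphi_i$. Two things go wrong, both already for $X=c_0$, where $\varphi_i=e_i\in\ell_1$.

*The pieces need not be adjoints.* Let $Te_i=1$ for all $i$. Then $E_kT=T$ for every $k$, and we saw that $T$ is not an adjoint.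

*The sums in (2) need not be bounded in $i$, whatever the sequence $(k_j)$.* Let $(Te_i)_i$ be a dense sequence in the unit ball of $L^1$; this defines $T$ with $\|T\|\le1$. Fix $k_1<k_2<\cdots$ and $m\ge1$. Let $r_l$ be the $l$-th Rademacher function, equal to $\pm1$ alternately on the dyadic intervals of length $2^{-l}$, so that $E_kr_l=r_l$ for $k\ge l$ and $E_kr_l=0$ for $k<l$. Put
$$h=m^{-1/2}\sum_{n=1}^mr_{k_n+1}.$$
The $r_l$ are orthonormal in $L^2$, so $\|h\|_1\le\|h\|_2=1$. Since $k_n<k_n+1\le k_{n+1}$, we get $(E_{k_{n+1}}-E_{k_n})h=m^{-1/2}r_{k_n+1}$ for $n\le m$. Therefore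
$$\sum_{n=1}^m\|(E_{k_{n+1}}-E_{k_n})h\|_1=\sqrt m.$$
Choose $i$ with $\|Te_i-h\|\le\frac1{2m}$. Replacing $h$ by $Te_i$ changes the left side by at most $2m\cdot\frac1{2m}=1$. So the sums for the $e_i$ are at least $\sqrt m-1$ for suitable $i$, and $m$ is arbitrary.

For each single $\varphi_i$ a fast sequence $(k_j)$ would give a bounded sum. The trouble is that one sequence must serve infinitely many $\varphi_i$. For $X=c_0$ there is a direct cure for both defects: switch the functionals on one after another. Put $T_ne_i=E_{k_n}Te_i$ for $i\le p_n$ and $T_ne_i=0$ for $i>p_n$, with $k_n$ chosen after $p_n$ so that the first $p_n$ approximations are good. Then $T_n$ is an adjoint, and along $n$ the vector $T_ne_i$ is first $0$ and afterwards close to $Te_i$.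

For general $X$ this truncation makes no sense, because the $\varphi_i$ may be dependent. If finite-rank operators $P_n:X\to X$ with $P_n^*\to\mathrm{id}_{X^*}$ pointwise were available, the weak\*-continuous operators $E_{k_n}TP_n^*$ could play the role of the $T_n$; but no such $P_n$ are assumed. Local reflexivity supplies operators $T_n$ that are exact on the early $\varphi_i$, and the inclusion $X\subset c_0$ makes each $T_n$ small on the late $\varphi_i$. In between there is a range of indices where nothing is known about $T_n\varphi_i$ beyond its size. The rest of the proof makes this gap harmless.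

## Adjoint operators exact on early and small on late functionals

**Lemma 2.** Let $\|T\|=1$, let $G\subset X^*$ be finite-dimensional, $k\ge1$, $\eta>0$. There is $S:M_k^*\to X$ with $\|S\|\le1+\eta$ such that $S^*:X^*\to M_k$ satisfies $S^*g=E_kTg$ for all $g\in G$.

*Proof.* The purpose is to push $(E_kT)^*$, which takes values in $X^{**}$, down into $X$ without changing what $G$ sees. Let $A=(E_kT)^*:M_k^*\to X^{**}$. Then $\|A\|\le1$ and $F=A(M_k^*)$ is finite-dimensional. Take $W:F\to X$ from local reflexivity, with $\|W\|\le1+\eta$ and $g(Wv)=v(g)$ for $v\in F$, $g\in G$. Put $S=WA$. For $u\in M_k^*$ and $g\in G$,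
$$\langle S^*g,u\rangle=g(WAu)=(Au)(g)=u(E_kTg).$$
Hence $S^*g=E_kTg$. $\square$

For $Te_i=1$ on $c_0^*$ and $G=\operatorname{span}\{e_1,\dots,e_p\}$, the $W$ of our example gives $Su=u(1)(1,\dots,1,0,\dots)$ with $p$ ones, and $S^*e_i=1$ for $i\le p$, $S^*e_i=0$ for $i>p$. This is the truncation.

**Lemma 3.** Let $\|T\|=1$ and $\delta\in(0,1)$. There are integers $1=p_1<p_2<\cdots$ and $k_1<k_2<\cdots$ and operators $S_n:M_{k_n}^*\to X$ such that $T_n:=S_n^*:X^*\to M_{k_n}\subset L^1$ satisfies $\|T_n\|\le1+\delta$ and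

* (a) $\|T_n\varphi_i-T\varphi_i\|\le\delta2^{-n}$ for $i\le p_n$;
* (b) $\|T_n\varphi_i\|\le\delta2^{-n}$ for $i>p_{n+1}$.

*Proof.* We alternate two choices: first $T_n$, good up to $p_n$; then $p_{n+1}$, so far out that $T_n$ is negligible beyond it. Suppose $p_n$ (and $k_{n-1}$, if $n>1$) are given. Choose $k_n>k_{n-1}$ with $\|E_{k_n}T\varphi_i-T\varphi_i\|\le\delta2^{-n}$ for the finitely many $i\le p_n$. Apply Lemma 2 with $G=\operatorname{span}\{\varphi_i:i\le p_n\}$, $k=k_n$, $\eta=\delta$ to get $S_n$. Then $T_n\varphi_i=E_{k_n}T\varphi_i$ for $i\le p_n$, so (a) holds, and $\|T_n\|=\|S_n\|\le1+\delta$.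

Let $B$ be the unit ball of $M_{k_n}^*$. As $M_{k_n}^*$ is finite-dimensional, $S_n(B)$ is relatively compact in $X\subset c_0$. By the uniform tails of compact sets,
$$\|T_n\varphi_i\|=\sup_{u\in B}|\langle T_n\varphi_i,u\rangle|=\sup_{u\in B}|\varphi_i(S_nu)|\longrightarrow0\qquad(i\to\infty).$$
So we can choose $p_{n+1}>p_n$ for which (b) holds. $\square$

**The life of one functional.** Fix $i$. Put $n(i)=0$ if $i\le p_1$; otherwise let $n(i)\ge1$ be the unique $n$ with $p_n<i\le p_{n+1}$.

* If $n>n(i)$, then $i\le p_{n(i)+1}\le p_n$, and (a) gives $\|T_n\varphi_i-T\varphi_i\|\le\delta2^{-n}$.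
* If $1\le n<n(i)$, then $i>p_{n(i)}\ge p_{n+1}$, and (b) gives $\|T_n\varphi_i\|\le\delta2^{-n}$.
* If $n=n(i)\ge1$, we know only $\|T_n\varphi_i\|\le1+\delta$.

So each functional has at most *one* bad index. Let $\theta_n=0$ for $n\le n(i)$, $\theta_n=1$ for $n>n(i)$, and
$$D_n=T_n\varphi_i-\theta_nT\varphi_i.$$
Then $\|D_n\|\le\delta2^{-n}$ for $n\ne n(i)$ and $\|D_{n(i)}\|\le1+\delta$ if $n(i)\ge1$. Altogether
$$T_n\varphi_i=\theta_nT\varphi_i+D_n,\qquad\sum_{n\ge1}\|D_n\|\le1+2\delta . \tag{3}$$

## Telescoping $T_n$: a factorization with norm about $3$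

Let us glue at once. Put $R_1=T_1$, $R_n=T_n-T_{n-1}$ for $n\ge2$. These are adjoints of operators $M_{k_n}^*\to X$: if $\iota:M_{k_{n-1}}\to M_{k_n}$ is the inclusion, then $\iota T_{n-1}=(S_{n-1}\iota^*)^*$. With $\theta_0=0$ and $D_0=0$, (3) gives $R_n\varphi_i=(\theta_n-\theta_{n-1})T\varphi_i+D_n-D_{n-1}$. The sequence $\theta$ jumps once, from $0$ to $1$, so
$$\sum_n\|R_n\varphi_i\|\le\|T\varphi_i\|+2\sum_n\|D_n\|\le3+4\delta .$$
Also $\sum_{n\le m}R_n\varphi_i=T_m\varphi_i\to T\varphi_i$. Lemma 1 yields $T=VS^*$ with $\|S\|\le3+4\delta$, $\|V\|\le1$.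

By the argument for Theorem 1 below, this is already enough for a yes to the question, with constant close to $3d$. The excess of about $2$ over the desired $1$ comes entirely from the one bad vector $T_{n(i)}\varphi_i$: we pay once for going to it and once for leaving it.

## Averaging over blocks: proof of Theorem 2

There is one bad index per functional, of bounded size. In an average of $N$ consecutive $T_n$ it therefore weighs only about $1/N$, while the good part of the averages still rises monotonically from $0$ to $T\varphi_i$.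

**Step 1: the averaged operators.** The purpose is to define pieces to which Lemma 1 applies. Let $\|T\|=1$, $\delta\in(0,1)$, take $T_n$ from Lemma 3, and fix $N\in\mathbb N$ with $1/N\le\delta$. Put $A_0=0$ and, for $j\ge1$,
$$A_j=\frac1N\sum_{n=(j-1)N+1}^{jN}T_n,\qquad R_j=A_j-A_{j-1},\qquad H_j=M_{k_{jN}}.$$
All $T_n$ with $n\le jN$ take values in $M_{k_n}\subset H_j$, so $R_j:X^*\to H_j$. If $\iota:M_{k_n}\to H_j$ is the inclusion, then $\iota T_n=(S_n\iota^*)^*$ with $S_n\iota^*:H_j^*\to X$. Hence $R_j$, a linear combination of such operators, is $Q_j^*$ for some $Q_j:H_j^*\to X$.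

**Step 2: the bound on the coordinate functionals.** We show, for every $i$,
$$\sum_{j\ge1}\|R_j\varphi_i\|\le1+6\delta\qquad\text{and}\qquad A_j\varphi_i\to T\varphi_i . \tag{4}$$
Average (3) over the $j$-th block:
$$A_j\varphi_i=a_jT\varphi_i+d_j,\qquad a_j=\frac1N\sum_{n=(j-1)N+1}^{jN}\theta_n,\qquad d_j=\frac1N\sum_{n=(j-1)N+1}^{jN}D_n\qquad(j\ge1),$$
and put $a_0=0$, $d_0=0$, so the formula also holds for $j=0$. Since $\theta_n$ is nondecreasing with values in $\{0,1\}$ and eventually $1$, we have $0=a_0\le a_1\le a_2\le\cdots\le1$ and $a_j=1$ for $j$ large. By (3),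
$$\sum_j\|d_j\|\le\frac1N\sum_n\|D_n\|\le\frac{1+2\delta}N\le3\delta .$$
Now $R_j\varphi_i=(a_j-a_{j-1})T\varphi_i+d_j-d_{j-1}$, and so
$$\sum_{j\ge1}\|R_j\varphi_i\|\le\sum_{j\ge1}(a_j-a_{j-1})\|T\varphi_i\|+2\sum_j\|d_j\|\le1+6\delta .$$
Finally $A_j\varphi_i\to T\varphi_i$, because $a_j=1$ eventually and $d_j\to0$. This is (4).

**Step 3: gluing.** Since $\sum_{j\le J}R_j\varphi_i=A_J\varphi_i\to T\varphi_i$, (4) is hypothesis (2) with $C=1+6\delta$. Lemma 1 gives $T=VS^*$ with $\|S\|\le1+6\delta$ and $\|V\|\le1$. Choosing $\delta$ with $6\delta\le\varepsilon$ proves Theorem 2. $\blacksquare$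

## From a lower bound on $S^*$ to a quotient map: proof of Theorem 1

Let $T$ be as in Theorem 1, so $\|T\|\le1$. Take $S,V$ from Theorem 2; then $\|S\|\le1+\varepsilon$ and $\|V\|\le 1$.

**Step 1: $S^*$ is bounded below.** This transfers the lower bound from $T$ to $S^*$:
$$\|S^*x^*\|\ge\|VS^*x^*\|=\|Tx^*\|\ge\tfrac1d\|x^*\|\qquad(x^*\in X^*). \tag{5}$$

**Step 2: the image of the ball is dense in a ball.** Let $B^\circ$ be the open unit ball of $c_0$ and $r=\frac1d$. We claim $\overline{S(B^\circ)}\supset rB_X$. If $x\notin\overline{S(B^\circ)}$, a closed convex set invariant under scalars of modulus $1$, then Hahn–Banach gives $x^*\in X^*$ with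
$$|x^*(x)|>\sup_{u\in B^\circ}|x^*(Su)|=\|S^*x^*\|\ge r\|x^*\|,$$
so $\|x\|>r$.

**Step 3: the image contains an open ball.** We claim $S(B^\circ)\supset\{x\in X:\|x\|<r\}$. Let $\|x\|<r$, choose $\theta\in(0,1)$ with $\|x\|<(1-\theta)r$, and put $y=x/(1-\theta)$, so $\|y\|<r$. By Step 2 there is $u_0\in B^\circ$ with $\|y-Su_0\|<\theta r$. Given $u_0,\dots,u_{k-1}\in B^\circ$ with $\|y-S(u_0+\theta u_1+\cdots+\theta^{k-1}u_{k-1})\|<\theta^kr$, apply Step 2 to this difference divided by $\theta^k$. This gives $u_k\in B^\circ$ with $\|y-S(u_0+\cdots+\theta^ku_k)\|<\theta^{k+1}r$. The series $u=\sum_k\theta^ku_k$ converges, $\|u\|<\frac1{1-\theta}$, and $Su=y$. So $(1-\theta)u\in B^\circ$ and $S((1-\theta)u)=x$.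

**Step 4: conclusion.** By Step 3, $S$ is onto. With $K=\ker S$, the induced isomorphism $\widetilde S:c_0/K\to X$ satisfies $\|\widetilde S\|=\|S\|\le1+\varepsilon$ and, by Step 3, $\|\widetilde S^{-1}\|\le\frac1r=d$. Take $U=\widetilde S^{-1}$. $\blacksquare$

## The equality $q(X)=\ell(X)=f(X)$

We prove part (1) of Theorem 3. For $X=c_0$ all three numbers are $1$: the space is its own quotient, and $\ell_1$ and all its subspaces embed isometrically in $L^1$.

**Step 1: $q(X)\le\ell(X)$.** If $X^*$ embeds with distortion $\le d$, Theorem 1 gives $q(X)\le(1+\varepsilon)d$ for every $\varepsilon>0$.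

**Step 2: $\ell(X)\le q(X)$.** Let $U:X\to c_0/K$ be an onto isomorphism with $\|U\|\|U^{-1}\|\le\lambda$. Then $U^*$ maps $(c_0/K)^*=K^\perp\subset\ell_1$ isomorphically onto $X^*$. Put $P=(U^*)^{-1}$ and $T=P/\|P\|:X^*\to K^\perp\subset\ell_1\subset L^1$ (if $X=\{0\}$ there is nothing to prove). Then $\|Tx^*\|\le\|x^*\|$ and
$$\|x^*\|=\|U^*Px^*\|\le\|U\|\,\|P\|\,\|Tx^*\|\le\lambda\|Tx^*\|.$$
So $X^*$ embeds with distortion $\le\lambda$.

**Step 3: $f(X)\le\ell(X)$.** Restrict an embedding of $X^*$ to $G$.

**Step 4: $\ell(X)\le f(X)$.** Here finite-dimensional embeddings must be assembled into one; we use an ultrapower. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. The ultrapower $(L^1)_{\mathcal U}$ is the space of bounded sequences $(h_n)$ in $L^1$ modulo those with $\lim_{\mathcal U}\|h_n\|=0$, and the class $(h_n)_{\mathcal U}$ has norm $\lim_{\mathcal U}\|h_n\|$. Constant sequences give an isometric copy of $L^1$, but there is more. The class of $h_n=n1_{[0,1/n]}$ has norm $1$, and its distance to the constant class of $h\in L^1$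 is $1+\|h\|$, since
$$1+\|h\|\ge\|h_n-h\|\ge\int_0^{1/n}(n-|h|)+\int_{1/n}^1|h|\longrightarrow1+\|h\| .$$

We use the textbook theorem that an ultrapower of $L^1$ is isometric to some $L^1(\mu)$ (Dacunha-Castelle–Krivine, Studia Math. 41 (1972); Heinrich, J. reine angew. Math. 313 (1980)), and the following classical fact, which we prove.

**Lemma 4.** Every separable subspace $Y$ of a space $L^1(\mu)$ embeds isometrically in $L^1([0,1])$.

*Proof.* We transport countably many functions by their joint distribution. We may assume $Y\ne\{0\}$; let $(f_j)$ be a dense sequence of nonzero elements of $Y$. Put $w=\sum_j2^{-j}|f_j|/\|f_j\|$, so $\int w\,d\mu=1$, and let $\Omega'=\{0<w<\infty\}$. All $f_j$ vanish a.e. off $\Omega'$. Then $d\nu=w\,d\mu$ is a probability measure on $\Omega'$. Let $\Phi=(f_j/w)_j:\Omega'\to\mathbb K^{\mathbb N}$ ($\mathbb K$ the scalar field), and let $\rho$ be the image of $\nu$ under $\Phi$, a Borel probability measure on the Polish space $\mathbb K^{\mathbb N}$. Every such measure is the image of Lebesgue measure on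 $[0,1]$ under some Borel map $g:[0,1]\to\mathbb K^{\mathbb N}$. With $\pi_j$ the coordinate maps, for all finite families of scalars $a_j$,
$$\Big\|\sum a_jf_j\Big\|_{L^1(\mu)}=\int_{\Omega'}\Big|\sum a_j\frac{f_j}w\Big|d\nu=\int\Big|\sum a_j\pi_j\Big|d\rho=\int_0^1\Big|\sum a_j\,\pi_j(g(t))\Big|dt .$$
So $f_j\mapsto\pi_j\circ g$ extends to an isometric linear embedding of $Y$ in $L^1([0,1])$. $\square$

Now let $f=f(X)<\infty$. Since $X^*$ is separable, choose finite-dimensional $G_1\subset G_2\subset\cdots$ with dense union in $X^*$, and $U_n:G_n\to L^1$ with $\frac1{f+1/n}\|g\|\le\|U_ng\|\le\|g\|$. For $g\in\bigcup_nG_n$ put $Ug=(U_ng)_{\mathcal U}$, with $U_ng:=0$ if $g\notin G_n$. Any two elements of $\bigcup G_n$ lie in $G_n$ for all large $n$, and $\mathcal U$ is free, so $U$ is linear. Taking limits, $\frac1f\|g\|\le\|Ug\|\le\|g\|$. Hence $U$ extends to $X^*$ with the same bounds. Its range is a separable subspace of some $L^1(\mu)$, and Lemma 4 moves it isometrically into $L^1([0,1])$. So $X^*$ embeds in $L^1$ with distortion $\le f$,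 and $\ell(X)\le f(X)$. $\blacksquare$

The last step proves more: the infimum defining $\ell(X)$ is attained when it is finite.

## Which Banach spaces are quotients of $c_0$

**Proof of Theorem 3 (2).** *"If".* Let $Y\subset c_0$ be isomorphic to $X$. Then $Y^*$ is isomorphic to $X^*$, hence to a subspace of $L^1$. After rescaling it embeds with some finite distortion, and Theorem 1 makes $Y$, hence $X$, isomorphic to a quotient of $c_0$.

*"Only if".* A quotient of $c_0$ is isomorphic to a subspace of $c_0$ (Johnson–Zippin, Israel J. Math. 13 (1972)). Its dual is isometric to a subspace $K^\perp$ of $\ell_1\subset L^1$. $\blacksquare$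

**Proof of Theorem 3 (3).** *"If".* Given $\varepsilon>0$, let $Y\subset c_0$ be $(1+\varepsilon)$-isomorphic to $X$. Then $Y^*$ is $(1+\varepsilon)$-isomorphic to $X^*$, which is isometric to a subspace of $L^1$. So, after rescaling as in Step 2 above, $Y^*$ embeds in $L^1$ with distortion $\le1+\varepsilon$. By Theorem 1, $Y$ is $(1+\varepsilon)^2$-isomorphic to a quotient of $c_0$, and $X$ is $(1+\varepsilon)^3$-isomorphic to it. As $\varepsilon$ is arbitrary, this suffices.

*"Only if".* Quotients of $c_0$ are $(1+\varepsilon)$-isomorphic to subspaces of $c_0$ for every $\varepsilon>0$ (Alspach, Proc. AMS 76 (1979)). So $X$ is $(1+\varepsilon)^2$-isomorphic to a subspace of $c_0$ for every $\varepsilon>0$, which is the first condition. By the computation in Step 2 above (which does not use $X\subset c_0$), $X^*$ embeds in $\ell_1\subset L^1$ with distortion $\le1+\varepsilon$ for every $\varepsilon>0$. In particular $X^*$ is separable. The ultrapower argument of Step 4, with $f=1$, gives an isometric embedding $X^*\to L^1$. $\blacksquare$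

## $\ell_2$ and a $c_0$-sum of copies of $\ell_1^n$

Two examples show that both conditions in Theorem 3 (2) are needed.

**The inclusion in $c_0$ is needed.** The space $\ell_2^*=\ell_2$ is isometric to a subspace of $L^1$: with a sequence of independent Gaussian variables $g_i$, use $a\mapsto\sum a_ig_i/\|g_1\|_1$ as in the first section. But $\ell_2$ is not isomorphic to a quotient of $c_0$. Otherwise its dual $\ell_2$ would embed in $\ell_1$. In $\ell_1$ every weakly null sequence is norm null (the Schur property), and this passes to subspaces, whereas the unit vector basis of $\ell_2$ is weakly null and normalized.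

**The $L^1$ condition is needed.** *The space.* Map $x\in\ell_1^n$ to the vector $\big(\sum_i\epsilon_ix_i\big)_\epsilon$, where $\epsilon$ runs over $\{1,-1\}^n$ in the real case and over $\{1,\mathrm i,-1,-\mathrm i\}^n$ in the complex case. The sup norm of the image is at most $\|x\|_1$. In the real case it equals $\|x\|_1$. In the complex case we can choose $\epsilon_i$ with $\operatorname{Re}(\epsilon_ix_i)\ge|x_i|/\sqrt2$, so it is at least $\|x\|_1/\sqrt2$. Either way the image $E_n\subset\ell_\infty^{N_n}$ is $2$-isomorphic to $\ell_1^n$. Let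
$$X=\Big(\sum_nE_n\Big)_{c_0}\subset\Big(\sum_n\ell_\infty^{N_n}\Big)_{c_0}=c_0 .$$
Then $X^*=\big(\sum E_n^*\big)_{\ell_1}$ contains each $E_n^*$ isometrically, and $E_n^*$ is $2$-isomorphic to $\ell_\infty^n$.

*$L^1$ has cotype $2$.* For $f_1,\dots,f_n\in L^1$ and independent random signs $\epsilon_i$, Khintchine's inequality (applied at each point of $[0,1]$) and then Minkowski's inequality give, with an absolute constant $c>0$,
$$\mathbb E\Big\|\sum\epsilon_if_i\Big\|_1\ge c\int_0^1\Big(\sum|f_i|^2\Big)^{1/2}dt\ge c\Big(\sum\|f_i\|_1^2\Big)^{1/2}. \tag{6}$$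

*Conclusion.* Suppose $X^*$ embeds in $L^1$ with distortion $\le d$. Composing with an isomorphism of $\ell_\infty^n$ onto $E_n^*$, we get for every $n$ an operator $J:\ell_\infty^n\to L^1$ with $\frac1{2d}\|x\|\le\|Jx\|\le\|x\|$, after rescaling. Put $f_i=Je_i$. Every signed sum $\sum\pm e_i$ has norm $1$ in $\ell_\infty^n$, so the left side of (6) is at most $1$, while the right side is at least $c\sqrt n/(2d)$. For large $n$ this is a contradiction. So $X^*$ does not embed in $L^1$, and by the easy direction (Step 2 of the proof of Theorem 3 (1)) $X$ is not isomorphic to a quotient of $c_0$, although it is a subspace of $c_0$.
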